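\title{Triangle-free graphs of diameter two with nearly optimal maximum degree}

\begin{abstract}
For $n\ge 3$ let $f(n)$ be the smallest possible maximum degree of a triangle-free graph with $n$ vertices and diameter $2$. Counting paths gives $f(n)\ge\sqrt{n-1}$. We prove that $f(n)=(1+o(1))\sqrt n$. More precisely, $f(n)\le\sqrt n+O(n^{0.38125})$ for all $n$, and $f(n)\le \sqrt n+O(n^{1/4}\log n)$ for infinitely many $n$. The graphs are lifts of the polarity graph of a projective plane: each vertex is replaced by an affine plane of characteristic $2$, each edge by a coset of a line, and the few pairs left at distance greater than $2$ are repaired by sparse Cayley graphs inside the fibers.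
\end{abstract}

\section{Introduction}

A graph has \emph{diameter $2$} if it is not complete and any two distinct nonadjacent vertices have a common neighbor. A triangle-free graph on $n\ge3$ vertices is never complete, so it has diameter $2$ exactly when the addition of any new edge creates a triangle. Such graphs exist for every $n\ge 3$: take the star $K_{1,n-1}$. The star has a vertex of the largest conceivable degree, and one may ask how far this can be avoided. For $n\ge3$ let $f(n)$ be the minimum, over all triangle-free graphs of diameter $2$ on $n$ vertices, of the maximum degree.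

In a graph with maximum degree $\Delta$, a vertex $v$ has at most $\Delta$ neighbors, and each of them has at most $\Delta-1$ neighbors other than $v$. If the diameter is $2$, then $n\le 1+\Delta+\Delta(\Delta-1)=\Delta^2+1$, and therefore
\begin{equation}\label{eq:lower}
f(n)\ge\sqrt{n-1}.
\end{equation}
Equality holds for $n=5$, by the $5$-cycle, and for $n=10$, by the Petersen graph: its vertices are the $2$-subsets of $\{1,\dots,5\}$, adjacent when disjoint; a triangle would need six elements, and two $2$-subsets that intersect are both disjoint from the complement of their union. In the other direction, Hanson and Seyffarth proved that $f(n)\le2\sqrt n$, and F\"uredi and Seress gave constructions showing $f(n)\le(2/\sqrt3+o(1))\sqrt n$. The problem, posed in \cite{problems}, is to decide whether $f(n)=(1+o(1))\sqrt n$. We show that it is so.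

\begin{theorem}\label{thm:main}
$f(n)=(1+o(1))\sqrt n$ as $n\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:quant}
\begin{enumerate}
\item[(a)] $\sqrt{n-1}\le f(n)\le\sqrt n+O(n^{0.38125})$ for all $n$.
\item[(b)] If $Q=2^r$, $q$ is a prime power, $3q+1\le Q\le16q$ and $n=Q^2(q^2+q+1)$, then $f(n)\le\sqrt n+O(n^{1/4}\log n)$.
\end{enumerate}
\end{theorem}

The implied constants are absolute and $\log$ is the natural logarithm. Part (b) applies to infinitely many $n$: take $q=Q/4$ for any $Q=2^r\ge8$. By \eqref{eq:lower} only the upper bounds need a proof.

Counting suggests the positive answer. A triangle through $v$ makes the count behind \eqref{eq:lower} strict, so a graph with exactly $\Delta^2+1$ vertices has no triangles to begin with; forbidding them does not work against the bound. The difficulty is that each of the two most natural constructions satisfies only part of the requirements.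

The first is the polarity graph of the projective plane of order $q$, recalled in Section~\ref{sec:polarity}. It has $q^2+q+1$ vertices, maximum degree at most $q+1$ and diameter $2$, so it matches \eqref{eq:lower} asymptotically. The reason is that any two lines meet. But this applies to adjacent vertices as well, and it produces triangles.

The second is a Cayley graph. Let $B$ be an elementary abelian $2$-group, that is, a finite vector space over $\mathbb F_2$. A set $S\subset B$ is \emph{sum-free} if there are no $s,s',s''\in S$, not necessarily distinct, with $s+s'+s''=0$; in particular $0\notin S$. It is \emph{complete} if moreover $S\cup(S+S)=B$, where $S+S'=\{s+s':s\in S,\ s'\in S'\}$. Join $a,b\in B$ when $a+b\in S$. If $S$ is sum-free there is no triangle, because a triangle $a,b,g$ gives $(a+b)+(b+g)+(g+a)=0$. If $S$ is complete, then any two vertices are at distance at most $2$. But $s+s'=s'+s$ and $s+s=0$, so completeness forces $|B|\le1+|S|+\binom{|S|}2$, and the degree $|S|$ is at least $(\sqrt2-o(1))\sqrt{|B|}$.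

We combine the two. The polarity graph supplies the main term of the degree, after a lift that destroys its triangles and keeps its efficiency; Cayley graphs are used only at a lower order, where a constant factor is harmless. Section~\ref{sec:idea} shows the lift on a graph with four vertices, and Section~\ref{sec:lift} reduces the problem to finding certain subsets of $\mathbb F_Q^2$, the \emph{fiber sets}. Sections~\ref{sec:polarity} and~\ref{sec:sumfree} prepare the base graph and the sum-free sets. Section~\ref{sec:first} constructs fiber sets of size $O(Q^{3/2})$, which in Section~\ref{sec:alln} give Theorems~\ref{thm:main} and~\ref{thm:quant}(a). Section~\ref{sec:second} reduces the size to $O(Q\log Q)$ and proves Theorem~\ref{thm:quant}(b).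

\section{The idea on a four-vertex graph}\label{sec:idea}

Let $H$ be a graph of diameter $2$ with $N$ vertices and maximum degree $D\approx\sqrt N$, with triangles. Replace each vertex by a \emph{fiber} of $m$ vertices and each edge by a $d$-regular bipartite graph between the two fibers. The ratio $D^2/N$ is multiplied by $d^2/m$. If the nonadjacent vertices $u,v$ have a single common neighbor $w$, then the $m^2$ pairs over $u,v$ must be joined through the fiber over $w$, and there are only $md^2$ such paths; so $d^2\ge m$. A lift that loses nothing must have $d^2=m$.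

Let the fiber be an elementary abelian $2$-group $A$, and over the edge $e$ join $a$ to $b$ when $a+b$ lies in a set $T_e$ of size $\sqrt{|A|}$. For the two edges $e,e'$ of an induced path $uwv$ we want $T_e+T_{e'}=A$. For the sides $e,e',e''$ of a triangle we want $0\notin T_e+T_{e'}+T_{e''}$, so $T_e+T_{e'}$ must miss $T_{e''}$. Two edges at a vertex must therefore behave in opposite ways according to whether they span a triangle. Lines in a plane over a finite field behave in just these two ways: the sum of two lines of different slopes is the plane, and the sum of two parallel lines is a line.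

The smallest graph with both a triangle and an induced path on three vertices has vertices $u,u',w,v$, the triangle $uu'w$ and the pendant edge $wv$. Take $A=\mathbb F_2^2$, so $m=4$ and $d=2$, and for $a=(x,y)$ put $\alpha(a)=y$ and $\beta(a)=x+y$. The lift has the $16$ vertices $(a,p)$ with $a\in A$ and $p\in\{u,u',w,v\}$. Over each side of the triangle join $a$ to $b$ when $\alpha(a)\ne\alpha(b)$; over $wv$ join $a$ to $b$ when $\beta(a)\neq\beta(b)$.

The triangle has disappeared, since three pairwise different values of $\alpha$ do not exist in $\mathbb F_2$. The induced path $uwv$ works without waste: a common neighbor $(g,w)$ of $(a,u)$ and $(b,v)$ must have $\alpha(g)=\alpha(a)+1$ and $\beta(g)=\beta(b)+1$, and these two independent equations have exactly one solution $g$. The same holds with $u'$ in place of $u$. What is lost are pairs that lie over an edge or over a single vertex. For example, $(g,w)$ and $(b,v)$ with $\beta(g)=\beta(b)$ are not adjacent and have no common neighbor, and neither have $(b,v)$ and $(b',v)$ with $\beta(b)\ne\beta(b')$.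

We repair these pairs by edges inside the fibers. Over $u$ and over $u'$ join $a,b$ when $\alpha$ differs; over $v$ when $\beta$ differs; over $w$ when both differ, that is, when $a+b=(0,1)$. Every edge among the fibers over $u,u',w$ changes $\alpha$, every edge among the fibers over $w,v$ changes $\beta$, and no edge joins the fiber over $v$ to those over $u,u'$; so there is still no triangle. The fibers over $u,u'$ together form a complete bipartite graph, and so does the fiber over $v$. The vertices $(a,u)$ and $(g,w)$ are adjacent if $\alpha(a)\ne\alpha(g)$, and otherwise any $(a',u)$ with the other value of $\alpha$ is a common neighbor; the same argument applies to $u'$, and to $v$ with $\beta$ in place of $\alpha$. Two vertices over $w$ that agree in $\alpha$ have a common neighbor over $u$, two that agree in $\beta$ have one over $v$, and two that agree in neither are adjacent. The diameter is $2$.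

Here the repair costs as much as the lift: a vertex over $v$ has two edges of each kind. The rest of the paper shows that over a large field the repair is of lower order.

\section{Lifting by cosets of lines}\label{sec:lift}

Let $Q=2^r$, let $F=\mathbb F_Q$ be the field with $Q$ elements, and let $A=F\times F$. Under addition $A$ is an elementary abelian $2$-group of order $Q^2$. For $c\in F$ let
\[
K_c=\{(x,cx):x\in F\},\qquad T_c=(0,1)+K_c=\{(x,cx+1):x\in F\}.
\]
Thus $K_c$ is the line of slope $c$ through the origin and $T_c$ is a parallel line that misses the origin. Since $K_c$ is a subgroup and $(0,1)+(0,1)=0$, and since two distinct lines through the origin span the plane,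
\begin{equation}\label{eq:lines}
T_c+T_c=K_c,\qquad T_c+T_c+T_c=T_c\not\ni0,\qquad T_c+T_{c'}=K_c+K_{c'}=A\quad(c\ne c').
\end{equation}

Let $H$ be a graph with vertex set $P$. A map $\kappa$ from the edges of $H$ to $F$ is an \emph{admissible labeling} if
\begin{enumerate}
\item[(L1)] the three edges of every triangle have the same label;
\item[(L2)] $\kappa(uw)\ne\kappa(wv)$ whenever $uw,wv$ are edges and $u,v$ are distinct and nonadjacent.
\end{enumerate}
Let $C_u\subset F$ be the set of labels of the edges at $u$, and let $M_u=\bigcup_{c\in C_u}K_c$. A family of sets $E_u\subset A$ $(u\in P)$ is a family of \emph{fiber sets} for $\kappa$ if for every $u$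
\begin{enumerate}
\item[(F1)] $E_u$ is sum-free;
\item[(F2)] $E_u\cap M_u=\emptyset$;
\item[(F3)] for each $c\in C_u$, every coset of $K_c$ other than $K_c$ meets $E_u$;
\item[(F4)] $A\setminus\{0\}\subset E_u\cup(E_u+E_u)\cup M_u$.
\end{enumerate}
Define a graph $G$ on $A\times P$ with two kinds of edges:
\begin{itemize}
\item \emph{lifted edges} $(a,u)(b,v)$, where $uv$ is an edge of $H$ and $a+b\in T_{\kappa(uv)}$;
\item \emph{fiber edges} $(a,u)(b,u)$, where $a+b\in E_u$.
\end{itemize}
Both conditions are symmetric, and there are no loops because $0\notin E_u$. The example of Section~\ref{sec:idea} is the case $Q=2$ with label $0$ on the triangle and label $1$ on the pendant edge: $K_0$ and $K_1$ are the kernels of $\alpha$ and $\beta$, and $E_u=E_{u'}=T_0$, $E_v=T_1$, $E_w=\{(0,1)\}$.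

Each of the four conditions answers one configuration in the next proof: (F1) and (F2) exclude triangles with three and with two vertices in a fiber, (F3) serves the pairs over an edge, and (F4) the pairs over a vertex.

\begin{proposition}\label{prop:lift}
Let $H$ be a graph on $P$ with maximum degree $D$ in which any two distinct nonadjacent vertices have a common neighbor. Let $\kappa$ be an admissible labeling and $(E_u)$ a family of fiber sets for $\kappa$. Then $G$ is triangle-free, has diameter $2$, has $Q^2|P|$ vertices, and has maximum degree at most $DQ+\max_u|E_u|$.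
\end{proposition}

\begin{proof}
A vertex $(a,u)$ has $|T_c|=Q$ neighbors over each neighbor of $u$ and $|E_u|$ neighbors over $u$. This gives the degree bound.

\emph{No triangles.} Suppose three vertices with first coordinates $a,a',b$ form a triangle, and note that $(a+a')+(a'+b)+(b+a)=0$. If all three lie over the same $u$, the three sums lie in $E_u$, contrary to (F1). If they are $(a,u),(a',u),(b,v)$ with $u\neq v$, let $c=\kappa(uv)\in C_u$; then $a+a'=(a+b)+(b+a')\in T_c+T_c=K_c$ and $a+a'\in E_u$, contrary to (F2). If they lie over three distinct vertices, these form a triangle of $H$, whose edges have a common label $c$ by (L1); then $0\in T_c+T_c+T_c$, contrary to \eqref{eq:lines}.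

\emph{Distance at most $2$.} Let $(a,u)\ne(b,v)$ and $z=a+b$.

Suppose $u\ne v$ are nonadjacent in $H$. Let $w$ be a common neighbor, $c=\kappa(uw)$ and $c'=\kappa(wv)$. By (L2) $c\ne c'$, so by \eqref{eq:lines} $z=t+t'$ with $t\in T_c$, $t'\in T_{c'}$. The vertex $(a+t,w)$ is adjacent to $(a,u)$, and to $(b,v)$ because $a+t+b=t'$.

Suppose $uv$ is an edge with label $c$. If $z\in T_c$ the two vertices are adjacent. Otherwise $z+(0,1)\notin K_c$, so $z+T_c$ is a coset of $K_c$ different from $K_c$, and by (F3) it contains some $e\in E_u$. Then $(a+e,u)$ is joined to $(a,u)$ by a fiber edge, and to $(b,v)$ by a lifted edge because $a+e+b=z+e\in T_c$.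

Suppose $u=v$, so $z\ne0$. If $z\in K_c$ with $c\in C_u$, choose an edge $uw$ with label $c$ and write $z=t+t'$ with $t,t'\in T_c$; then $(a+t,w)$ is a common neighbor. Otherwise (F4) gives $z\in E_u$, and the vertices are adjacent, or $z=e+e'$ with $e,e'\in E_u$, and $(a+e,u)$ is a common neighbor.

Finally $G$ has at least $Q^2\ge4$ vertices and no triangle, so it is not complete.
\end{proof}

\begin{remark}\label{rem:constraints}
Two constraints can be read off the conditions. First, $K_c$ has $Q-1$ cosets other than itself, so (F3) forces $|E_u|\ge Q-1$ when $C_u\neq\emptyset$. Second, the labels at a vertex cannot fill $F$ when $Q\ge4$. If $C_u=F$, then (F2) confines $E_u$ to the vertical line $\{0\}\times F$, which meets the coset $\{(x,cx+w):x\in F\}$ only in $(0,w)$; so (F3) puts every $(0,w)$ with $w\ne0$ into $E_u$, and $(0,w)+(0,w')+(0,w+w')=0$ for distinct nonzero $w,w'$ violates (F1). Below, $C_u$ will occupy about a third of $F$ at most.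
\end{remark}

\section{The polarity graph and its blocks}\label{sec:polarity}

Let $q$ be a prime power. The \emph{points} of the projective plane $PG(2,q)$ are the one-dimensional subspaces of $\mathbb F_q^3$; they form a set $P$ of size $(q^3-1)/(q-1)=q^2+q+1$. Whether the dot product $u\cdot v=u_1v_1+u_2v_2+u_3v_3$ vanishes does not depend on the vectors chosen to represent the points $u,v$. Let $u^\perp$ be the set of points $v$ with $u\cdot v=0$. It consists of the points inside a two-dimensional subspace, so $|u^\perp|=(q^2-1)/(q-1)=q+1$. For $u\ne v$ the equations $u\cdot x=0$ and $v\cdot x=0$ are independent, so $u^\perp\cap v^\perp$ is a single point. The \emph{polarity graph} $H_q$ has vertex set $P$, and $u,v$ are adjacent if $u\neq v$ and $u\cdot v=0$.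

\begin{lemma}\label{lem:polarity}
In $H_q$ every degree is $q$ or $q+1$; two distinct vertices have at most one common neighbor; and two distinct nonadjacent vertices have a common neighbor.
\end{lemma}

\begin{proof}
The neighborhood of $u$ is $u^\perp\setminus\{u\}$. A common neighbor of $u\neq v$ must be the point $w$ of $u^\perp\cap v^\perp$. If $u\cdot v\ne0$, then neither $u$ nor $v$ lies in $u^\perp\cap v^\perp$, so $w\notin\{u,v\}$ and $w$ is adjacent to both.
\end{proof}

If $uv$ is an edge, the same point $w$ differs from $u$ and $v$ unless $u\cdot u=0$ or $v\cdot v=0$; so every edge between points that are not self-orthogonal lies in a triangle. What makes the graph usable is that, by the lemma, no edge lies in two triangles. This matters for (L1) and (L2): if $uvw$ and $uvw'$ were triangles with $w,w'$ nonadjacent, (L1) would give $\kappa(wu)=\kappa(uv)=\kappa(uw')$, which (L2) forbids.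

Call \emph{blocks} the triangles of $H_q$ and the edges that lie in no triangle. The blocks partition the edge set.

\begin{lemma}\label{lem:coloring}
Let $\Gamma$ be a set of $3q+1$ colors. There is a map $\chi$ from the edges of $H_q$ to $\Gamma$ such that $\iota\circ\chi$ is an admissible labeling for every injection $\iota:\Gamma\to F$.
\end{lemma}

\begin{proof}
Distinct blocks through a vertex contain distinct edges at that vertex, so each vertex lies in at most $q+1$ blocks. A block has at most three vertices, so it shares a vertex with at most $3q$ other blocks. Color the blocks one at a time, each with a color not yet used on a block that shares a vertex with it, and give each edge the color of its block. Triangles are monochromatic. If $uw,wv$ are edges with $u\ne v$ nonadjacent, they lie in different blocks, since a block containing both would be the triangle $uwv$; both blocks contain $w$, so the colors differ. An injection preserves equality and inequality of colors.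
\end{proof}

Figure~\ref{fig:fano} shows the case $q=2$. From now on $H=H_q$, the coloring $\chi$ is fixed, and $Q\ge3q+1$, so that injections $\iota:\Gamma\to F$ exist. Let $J_u\subset\Gamma$ be the set of colors at $u$; then $1\le|J_u|\le q+1$ and $C_u=\iota(J_u)$. The freedom in the choice of $\iota$ will be used to make the sets $C_u$ random. By Proposition~\ref{prop:lift}, fiber sets for $\iota\circ\chi$ give a graph with $n'=Q^2(q^2+q+1)$ vertices and, since $qQ\le\sqrt{n'}$, maximum degree at most
\begin{equation}\label{eq:degree}
(q+1)Q+\max_u|E_u|\le\sqrt{n'}+Q+\max_u|E_u|.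
\end{equation}
With $q$ and $Q$ of the same order, $\sqrt{n'}$ has order $Q^2$, so we need fiber sets of size $o(Q^2)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,font=\small,v/.style={draw,circle,inner sep=1.5pt},l/.style={fill=white,inner sep=2pt}]
\node[v] (a) at (90:3) {100};
\node[v] (b) at (210:3) {010};
\node[v] (c) at (330:3) {001};
\node[v] (d) at (90:1.5) {011};
\node[v] (e) at (210:1.5) {101};
\node[v] (f) at (330:1.5) {110};
\node[v] (o) at (0,0) {111};
\draw[very thick] (a) -- node[l] {1} (b);
\draw[very thick] (b) -- node[l] {1} (c);
\draw[very thick] (c) -- node[l] {1} (a);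
\draw (a) -- node[l] {2} (d);
\draw (d) -- node[l] {1} (o);
\draw (b) -- node[l] {3} (e);
\draw (e) -- node[l] {2} (o);
\draw (c) -- node[l] {2} (f);
\draw (f) -- node[l] {3} (o);
\end{tikzpicture}
\caption{The polarity graph $H_2$: nonzero vectors of $\mathbb F_2^3$, adjacent when distinct and orthogonal. Its blocks are one triangle (thick) and six single edges. The numbers are colors: edges of one block have the same color, and different blocks that share a vertex have different colors.}
\label{fig:fano}
\end{figure}

\section{Small complete sum-free sets}\label{sec:sumfree}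

Conditions (F1) and (F4) ask for a set that is close to a complete sum-free set. The count in the introduction shows that a complete sum-free subset of $\mathbb F_2^h$ has size at least of order $2^{h/2}$; we construct one of size less than $2\cdot2^{h/2}$.

Write the group as $\mathbb F_2\times\mathbb F_2\times V\times V$. The sets $S_1=\{(1,0,x,0)\}$ and $S_2=\{(0,1,0,y)\}$ are cheap, and $S_1+S_2$ covers the quarter $\{(1,1,x,y)\}$ with no repetition. A third set $S_3$ inside the quarter $\{(0,0,x,y)\}$ must do the rest. It has to avoid $S_1+S_1$ and $S_2+S_2$, so both $x$ and $y$ are nonzero on it; together with $S_1$ and $S_2$ it has to cover two more quarters, so both its projections must be onto the nonzero vectors; and it has to cover by itself the pairs with $x,y\neq0$. The first lemma builds such a set by repeating the same device one dimension lower.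

\begin{lemma}\label{lem:D}
Let $a\ge1$, $V=\mathbb F_2^a$ and $V^*=V\setminus\{0\}$. There is a set $D_a\subset V^*\times V^*$ with $|D_a|=2^{a+1}-3$ such that
\begin{enumerate}
\item[(1)] $D_a$ is sum-free;
\item[(2)] both coordinate projections map $D_a$ onto $V^*$;
\item[(3)] $V^*\times V^*\subset D_a\cup(D_a+D_a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $a=1$ take $D_1=\{(1,1)\}=V^*\times V^*$. For $a\ge2$ write $V=\mathbb F_2\times V'$, fix $p\in V'\setminus\{0\}$, and let $D_a$ be the union of
\[
\{((1,x),(0,p)):x\in V'\},\quad\{((0,p),(1,y)):y\in V'\},\quad\{((0,x),(0,y)):(x,y)\in D_{a-1}\}.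
\]
Call $(i,j)$ the \emph{type} of $((i,x),(j,y))$. The three sets have types $(1,0)$, $(0,1)$, $(0,0)$, so they are disjoint and $|D_a|=2^{a-1}+2^{a-1}+(2^a-3)=2^{a+1}-3$. Both coordinates of every element are nonzero.

(1) If three elements sum to $0$, each of the types $(1,0)$ and $(0,1)$ occurs an even number of times. Three elements of type $(0,0)$ are excluded because $D_{a-1}$ is sum-free. Two elements of type $(1,0)$ have a sum with second coordinate $(0,p)+(0,p)=0$, which is not in $D_a$. Two elements of type $(0,1)$ have a sum with first coordinate $0$, which is not in $D_a$ either.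

(2) The first coordinates $(1,x)$ come from the first set, and the first coordinates $(0,x)$ with $x\ne0$ come from the third set by induction. For second coordinates use the second and third sets.

(3) Let $g=((i,x),(j,y))\in V^*\times V^*$. For type $(1,1)$,
\[
g=((1,x+p),(0,p))+((0,p),(1,y+p)).
\]
For type $(1,0)$ we have $y\ne0$. If $y=p$ then $g\in D_a$. Otherwise $y+p\ne0$, property (2) of $D_{a-1}$ gives $x'$ with $(x',y+p)\in D_{a-1}$, and
\[
g=((1,x+x'),(0,p))+((0,x'),(0,y+p)).
\]
Type $(0,1)$ is the same with the coordinates exchanged. For type $(0,0)$ we have $x,y\ne0$, and property (3) of $D_{a-1}$ applies.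
\end{proof}

\begin{lemma}\label{lem:S}
Let $h=2a+2$ with $a\ge1$ and $V=\mathbb F_2^a$. There is a complete sum-free set $S\subset\mathbb F_2^h=\mathbb F_2\times\mathbb F_2\times V\times V$ with $|S|=2^{h/2+1}-3$ that contains $S_1=\{(1,0,x,0):x\in V\}$.
\end{lemma}

\begin{proof}
Let $S=S_1\cup S_2\cup S_3$ with $S_2=\{(0,1,0,y):y\in V\}$ and $S_3=\{(0,0,x,y):(x,y)\in D_a\}$. Then $|S|=2^a+2^a+2^{a+1}-3=2^{h/2+1}-3$.

If three elements of $S$ sum to $0$, the first two coordinates show that an even number lie in $S_1$ and an even number in $S_2$. All three in $S_3$ is excluded by Lemma~\ref{lem:D}(1). The sum of two elements of $S_1$ has the form $(0,0,x,0)$, the sum of two elements of $S_2$ has the form $(0,0,0,y)$, and neither lies in $S_3$.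

For completeness, $(1,1,x,y)=(1,0,x,0)+(0,1,0,y)$. The element $(1,0,x,y)$ is in $S_1$ if $y=0$; otherwise Lemma~\ref{lem:D}(2) gives $x'$ with $(x',y)\in D_a$, and $(1,0,x,y)=(1,0,x+x',0)+(0,0,x',y)$. The elements $(0,1,x,y)$ are treated in the same way with $S_2$ and the first projection. The element $(0,0,x,y)$ lies in $S_1+S_1$ if $y=0$, in $S_2+S_2$ if $x=0$, and in $S_3\cup(S_3+S_3)$ otherwise, by Lemma~\ref{lem:D}(3).
\end{proof}

For $h=4$ the set is $S=\{1000,1010,0100,0101,0011\}$, and $1+5+\binom52=16$: the count in the introduction holds with equality. The affine subspace $S_1\subset S$ is needed only in Section~\ref{sec:second}.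

\section{Fiber sets of size $O(Q^{3/2})$}\label{sec:first}

We look for fiber sets of the form
\begin{equation}\label{eq:form}
E_u=Z\setminus M_u,
\end{equation}
where $Z\subset A$ is one sum-free set that depends neither on $u$ nor on $\iota$. Then (F1) and (F2) hold automatically, and the issue is whether the covering properties (F3) and (F4) survive the removal of up to $q+1$ lines. An economical set such as $S$ may represent an element in only one way and would not survive. Redundancy comes from a pullback. Let $\pi:A\to B$ be an $\mathbb F_2$-linear surjection with kernel $L$, let $S\subset B$ be as in Lemma~\ref{lem:S}, and let $Z=\pi^{-1}(S)$. Then $Z$ is sum-free, since $\pi$ maps a solution of $s+s'+s''=0$ in $Z$ to one in $S$. If $\pi(z)=b+b'$ with $b,b'\in S$, then each of the $|L|$ elements $e\in\pi^{-1}(b)$ gives a representation $z=e+(e+z)$ with both summands in $Z$. The price is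
\begin{equation}\label{eq:price}
|Z|=|S|\,|L|<2\sqrt{|B|}\,|L|=2Q\sqrt{|L|},
\end{equation}
as $|B||L|=Q^2$. In this section $|L|\in\{Q,2Q\}$; in Section~\ref{sec:second} $|L|$ has order $r^2$.

We need two facts about random subsets.

\begin{lemma}\label{lem:random}
Let $R$ be a uniformly random $k$-element subset of an $N$-element set, and let $W$ be a fixed subset with $|W|=m\ge1$. Then
\begin{enumerate}
\item[(a)] $\Pr(W\subset R)\le(k/N)^m$;
\item[(b)] $\Pr(|W\cap R|\ge mk/N+t)\le e^{-2t^2/m}$ for every $t>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The probability is $0$ if $m>k$, and otherwise it is $\prod_{i=0}^{m-1}\frac{k-i}{N-i}$, where each factor is at most $k/N$.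

(b) Write $R=\sigma(R_0)$ for a fixed $k$-set $R_0$ and a uniformly random permutation $\sigma$. Then $|W\cap R|=|\sigma^{-1}(W)\cap R_0|$ is the number of elements of $R_0$ in a sample of size $m$ drawn without replacement. Hoeffding's inequality (1963), which is valid for sampling without replacement, states that the sum of $m$ draws from a population of numbers in $[0,1]$ exceeds its mean by $t$ or more with probability at most $e^{-2t^2/m}$. Apply it to the indicator function of $R_0$; the mean is $mk/N$.
\end{proof}

Consider (F3). A point $(x,y)$ with $x\neq0$ is removed from $Z$ exactly when its slope $y/x$ belongs to $C_u$. If $Z$ contains many vertical lines, every coset of $K_c$ crosses them in many points, and these points have different slopes. For an unfortunate labeling all these slopes could lie in $C_u$; for a random one this is very unlikely, because $C_u$ has density about $1/3$ at most.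

\begin{lemma}\label{lem:F3}
Let $Q=2^r\ge3q+1$, let $X\subset F\setminus\{0\}$ with $|X|\ge3r+1$, and let $Z\subset A$ contain $X\times F$. For a uniformly random injection $\iota:\Gamma\to F$, the probability that the sets $E_u=Z\setminus M_u$ violate \textup{(F3)} for some $u$ is less than $\frac12$.
\end{lemma}

\begin{proof}
The cosets of $K_c$ other than $K_c$ are the lines $\{(x,cx+w):x\in F\}$ with $w\ne0$. Fix $u\in P$, $j\in J_u$ and $w\ne0$, and condition on $\iota(j)=c$. The points $(x,cx+w)$ with $x\in X$ lie in $Z$, and $(x,cx+w)\in K_{c'}$ if and only if $c'=c+w/x$. So if the line misses $E_u$, the set $\{c+w/x:x\in X\}$, which consists of $|X|$ distinct elements of $F\setminus\{c\}$, is contained in $C_u\setminus\{c\}$. Under the conditioning, $C_u\setminus\{c\}=\iota(J_u\setminus\{j\})$ is a uniformly random $(|J_u|-1)$-subset of $F\setminus\{c\}$. By Lemma~\ref{lem:random}(a) the probability is at most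
\[
\Bigl(\frac{|J_u|-1}{Q-1}\Bigr)^{|X|}\le\Bigl(\frac q{3q}\Bigr)^{|X|}\le3^{-3r-1},
\]
for every $c$, hence also without conditioning. Since $|P|=q^2+q+1\le Q^2$ and $|J_u|\le Q$, there are at most $Q^4=2^{4r}$ triples $(u,j,w)$, and $2^{4r}3^{-3r-1}=\frac13(16/27)^r<\frac12$.
\end{proof}

The simplest way to make $Z$ contain vertical lines is to let $\pi$ depend on the first coordinate only. The kernel then has at least $Q$ elements, so many that (F4) holds for every labeling.

\begin{proposition}\label{prop:first}
Let $Q=2^r\ge3q+1$ with $r\ge10$. There are an injection $\iota$ and fiber sets for $\iota\circ\chi$ with $|E_u|\le3Q^{3/2}$ for all $u$.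
\end{proposition}

\begin{proof}
Let $h\in\{r-1,r\}$ be even, so $\sqrt{Q/2}\le2^{h/2}\le\sqrt Q$. Let $S\subset\mathbb F_2^h$ be as in Lemma~\ref{lem:S}, let $\varphi:F\to\mathbb F_2^h$ be an $\mathbb F_2$-linear surjection, and put $\pi(x,y)=\varphi(x)$. Then $Z=\pi^{-1}(S)=X\times F$ with $X=\varphi^{-1}(S)$, and $|L|=Q^2/2^h\le2Q$. Define $E_u$ by \eqref{eq:form}. By \eqref{eq:price}, $|E_u|<2\sqrt2\,Q^{3/2}\le3Q^{3/2}$.

(F3) We have $0\notin X$ because $0\notin S$. Since $|S|=2\cdot2^{h/2}-3\ge2^{h/2}$,
\[
|X|=|S|\,Q/2^h\ge Q/2^{h/2}\ge\sqrt Q=2^{r/2}\ge3r+1;
\]
the last inequality reads $32\ge31$ for $r=10$, and the left side then grows by more than $3$ at each step. By Lemma~\ref{lem:F3} some $\iota$ satisfies (F3) for all $u$.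

(F4) Let $z\ne0$. If $\pi(z)\in S$ then $z\in Z\subset E_u\cup M_u$. Otherwise $\pi(z)=b+b'$ with $b,b'\in S$, by completeness. A line $K_c$ has one point over each $x\in F$, so it contains exactly $Q/2^h$ elements of $\pi^{-1}(b)$ and $Q/2^h$ elements of $\pi^{-1}(b')$. As $e$ runs through the $Q^2/2^h$ elements of $\pi^{-1}(b)$, the element $e+z$ runs through $\pi^{-1}(b')$, so at most $2|C_u|Q/2^h$ of the $e$ have $e\in M_u$ or $e+z\in M_u$. Since $2|C_u|\le2q+2<3q+1\le Q$, some $e$ has $e,e+z\in E_u$, and $z\in E_u+E_u$.
\end{proof}

With \eqref{eq:degree} and $Q\le Q^{3/2}$ we obtain the following.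

\begin{corollary}\label{cor:special}
Let $q$ be a prime power, $Q=2^r\ge3q+1$ with $r\ge10$, and $n'=Q^2(q^2+q+1)$. There is a triangle-free graph of diameter $2$ on $n'$ vertices with maximum degree at most $\sqrt{n'}+4Q^{3/2}$.
\end{corollary}

\section{From special orders to all $n$}\label{sec:alln}

To reach an arbitrary $n$ we take $n'\le n$ close to $n$ and duplicate $n-n'$ vertices. Duplication preserves both properties of the graph, but it raises the degree of $v$ by the number of duplicated neighbors of $v$. Since $n-n'$ may exceed the degree, a careless choice could duplicate a whole neighborhood and double a degree. A random choice spreads the increase evenly.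

\begin{lemma}\label{lem:dup}
Let $G$ be a triangle-free graph of diameter $2$ on $n'\ge3$ vertices with maximum degree at most $d$, and let $0\le k\le n'$. Then
\[
f(n'+k)\le d\,\frac{n'+k}{n'}+\sqrt{d\log n'}.
\]
\end{lemma}

\begin{proof}
For a set $R$ of $k$ vertices, let $G_R$ be obtained by replacing each $v\in R$ by two nonadjacent copies; copies of $v$ and $v'$ are adjacent when $v,v'$ are adjacent in $G$. A triangle of $G_R$ would consist of copies of three pairwise adjacent vertices of $G$, so there is none. Copies of different vertices are adjacent or have a common neighbor, as their originals do. The two copies of $v$ have the same neighbors, and $v$ has at least one. So $G_R$ has diameter $2$. A copy of $v$ has degree $|N(v)|+|N(v)\cap R|$, where $N(v)$ is the neighborhood of $v$ in $G$.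

Let $R$ be uniformly random and $t=\sqrt{d\log n'}$. By Lemma~\ref{lem:random}(b),
\[
\Pr\bigl(|N(v)\cap R|\ge|N(v)|k/n'+t\bigr)\le e^{-2t^2/|N(v)|}\le e^{-2t^2/d}=(n')^{-2}.
\]
The sum over the $n'$ vertices is less than $1$, so for some $R$ all degrees in $G_R$ are at most $d(1+k/n')+t$.
\end{proof}

It remains to choose the parameters. The number $Q$ is a power of $2$ and can be prescribed only up to a factor $2$; the fine adjustment is left to $q$, and this is where the distribution of primes enters.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:quant}(a)]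
Let $n$ be large. Let $Q=2^r$ be the least power of $2$ with $Q\ge2n^{1/4}$, so $Q<4n^{1/4}$, and put
\[
y=\sqrt n/Q\in\bigl(\tfrac14n^{1/4},\tfrac12n^{1/4}\bigr].
\]
Let $q$ be the largest prime with $q^2+q+1\le y^2$. Then $q<y\le Q/4$, so $3q+1\le4q<Q$. Put $n'=Q^2(q^2+q+1)$. Then $n'\le Q^2y^2=n$ and $n/n'=y^2/(q^2+q+1)\le(y/q)^2$. Every prime $p\le y-1$ satisfies $p^2+p+1\le(y-1)^2+y=y^2-y+1\le y^2$, so $q$ is at least the largest prime not exceeding $y-1$.

By the prime number theorem the number of primes up to $x$ is $(1+o(1))x/\log x$, so for each $\varepsilon>0$ and all large $x$ there is a prime in $((1-\varepsilon)x,x]$. Hence $y/q=1+o(1)$. In particular $n\le 2n'$ for large $n$, and Lemma~\ref{lem:dup} applies with $k=n-n'$. By Corollary~\ref{cor:special} we may take $d=\sqrt{n'}+32n^{3/8}$, because $4Q^{3/2}<4\cdot8n^{3/8}$. Since $d=O(\sqrt n)$ and $\sqrt{n'}\cdot n/n'=\sqrt n\sqrt{n/n'}$,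
\begin{equation}\label{eq:final}
f(n)\le\bigl(\sqrt{n'}+32n^{3/8}\bigr)\frac n{n'}+O\bigl(n^{1/4}\sqrt{\log n}\bigr)\le\frac yq\sqrt n+O(n^{3/8}).
\end{equation}
Together with \eqref{eq:lower} this proves Theorem~\ref{thm:main}.

For Theorem~\ref{thm:quant}(a) we use the theorem of Baker, Harman and Pintz \cite{BHP}: for all large $x$ the interval $[x-x^{0.525},x]$ contains a prime. With $x=y-1$ it gives $q\ge y-1-y^{0.525}\ge y-2y^{0.525}$. Hence, for large $y$,
\[
\frac yq\le\frac1{1-2y^{-0.475}}\le1+4y^{-0.475}=1+O(n^{-0.11875}),
\]
since $y>\frac14n^{1/4}$ and $0.475/4=0.11875$. Now \eqref{eq:final} gives $f(n)\le\sqrt n+O(n^{0.38125})+O(n^{3/8})$, and $3/8<0.38125$. The finitely many small $n$ are absorbed in the constant.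
\end{proof}

\section{Fiber sets of size $O(Q\log Q)$}\label{sec:second}

In Theorem~\ref{thm:quant}(a) the error comes from the gaps between primes. For $n=Q^2(q^2+q+1)$ there is no such loss, and the error is the size of the fiber sets. By Remark~\ref{rem:constraints} this size is at least $Q-1$; we now come within a logarithmic factor of that. By \eqref{eq:price} the kernel $L$ must shrink to order $r^2$, and two things break.

First, $L$ no longer contains the vertical line $K_\infty=\{0\}\times F$, so $Z$ is no longer a union of vertical lines. Lemma~\ref{lem:F3} needs only $3r+1$ of them, and we find these in $\pi^{-1}(S_1)$ by aligning the direction space of the affine subspace $S_1$ with $\pi(K_\infty)$. Second, an element $z$ now comes with only $|L|$ guaranteed representations, far fewer than the number of removed lines, so (F4) too must rely on the random labeling. We take $L\subset K_\infty$: then the points of a coset of $L$ have different slopes, and many representations of $z$ depend on disjoint sets of slopes.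

\begin{proposition}\label{prop:second}
Let $Q=2^r\ge3q+1$ with $r\ge16$ and $q\ge5$. There are an injection $\iota$ and fiber sets for $\iota\circ\chi$ with $|E_u|\le8(3r+1)Q$ for all $u$.
\end{proposition}

\begin{proof}
Let $\ell$ be the least even integer with $2^{\ell/2}\ge6r+2$. Then $\ell\ge2$ and $2^{\ell/2}<12r+4$. Also $\ell\le r$, because $(12r+4)^2\le2^r$: for $r=16$ this reads $196^2\le2^{16}$, and the left side less than doubles at each step. Let $L_0\subset F$ be an $\mathbb F_2$-subspace of dimension $\ell$, let $L=\{0\}\times L_0$, and let $\pi:A\to B=A/L$ be the quotient map. All dimensions are over $\mathbb F_2$. Then $\dim B=2r-\ell=2a+2$ with $a=r-1-\ell/2\ge r/2-1\ge1$, and $\dim\pi(K_\infty)=r-\ell\le a$ because $\ell\ge2$. Extending a basis of $\pi(K_\infty)$ to a basis of $B$, we identify $B$ with $\mathbb F_2\times\mathbb F_2\times\mathbb F_2^a\times\mathbb F_2^a$ in such a way that $\pi(K_\infty)\subset U=\{(0,0,x,0):x\in\mathbb F_2^a\}$. Let $S\subset B$ be as in Lemma~\ref{lem:S}, $Z=\pi^{-1}(S)$, and define $E_u$ by \eqref{eq:form}. Then (F1) and (F2) hold, and \eqref{eq:price} gives $|E_u|<2Q\,2^{\ell/2}<8(3r+1)Q$.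 Let $\iota$ be uniformly random.

(F3) The subspace $\pi^{-1}(U)$ has dimension $a+\ell=r-1+\ell/2$ and contains $K_\infty$, so it equals $X_0\times F$ for a subspace $X_0\subset F$ of dimension $\ell/2-1$. Since $S_1$ is a coset of $U$, we get $\pi^{-1}(S_1)=X\times F$ for a coset $X$ of $X_0$. From $0\notin S_1$ we get $(0,0)\notin X\times F$, so $0\notin X$, and $|X|=2^{\ell/2-1}\ge3r+1$. By Lemma~\ref{lem:F3}, (F3) fails with probability less than $\frac12$.

(F4) Fix $z=(z_1,z_2)\ne0$. If $\pi(z)\in S$ then $z\in Z\subset E_u\cup M_u$ for all $u$. Otherwise fix $b,b'\in S$ with $b+b'=\pi(z)$ and write $\pi^{-1}(b)=\{x_0\}\times(y_0+L_0)$. Each $y\in y_0+L_0$ gives $z=e+e'$ with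
\[
e=(x_0,y)\in\pi^{-1}(b),\qquad e'=(x_0+z_1,\,y+z_2)\in\pi^{-1}(b').
\]
If $x_0\ne0$, then $e\in M_u$ if and only if $y/x_0\in C_u$. If $x_0=0$, then $e$ lies on a line $K_c$ only if $e=0$, which is impossible since $\pi(e)=b\neq0$; so $e\notin M_u$. The same holds for $e'$, with slope $(y+z_2)/(x_0+z_1)$. Let $\Lambda_y$ be the set of those of the two slopes that are defined. If $\Lambda_y\cap C_u=\emptyset$, then $e,e'\in E_u$ and $z\in E_u+E_u$. If $x_0=x_0+z_1=0$, all $\Lambda_y$ are empty and we are done with $z$; so assume they are nonempty.

Each slope is an injective function of $y$. Hence for $y'\neq y$ the sets $\Lambda_y$ and $\Lambda_{y'}$ intersect only if the first slope of $y$ is the second slope of $y'$ or the second slope of $y$ is the first slope of $y'$, and each of these happens for at most one $y'$. Choosing greedily, where each chosen $y$ excludes at most two others, we find $Y\subset y_0+L_0$ with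
\[
|Y|\ge2^\ell/3\ge(6r+2)^2/3\ge12r^2
\]
such that the sets $\Lambda_y$ $(y\in Y)$ are pairwise disjoint. Let $W=\bigcup_{y\in Y}\Lambda_y$; then $1\le|W|\le2|Y|$, and $W$ depends on neither $u$ nor $\iota$.

If (F4) fails for $u$ and $z$, every $\Lambda_y$ meets $C_u$, and by disjointness $|W\cap C_u|\ge|Y|$. Now $C_u=\iota(J_u)$ is a uniformly random $|J_u|$-subset of $F$, and $|J_u|/Q\le(q+1)/(3q+1)\le\frac38$; the last inequality is equivalent to $q\ge5$, and it keeps the mean $|W||J_u|/Q\le\frac34|Y|$ well below $|Y|$. Lemma~\ref{lem:random}(b) with $t=|Y|/4$ gives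
\[
\Pr(|W\cap C_u|\ge|Y|)\le\exp\Bigl(-\frac{2(|Y|/4)^2}{2|Y|}\Bigr)=e^{-|Y|/16}\le e^{-3r^2/4}\le e^{-12r}.
\]
There are at most $Q^2\cdot Q^2=2^{4r}\le e^{3r}$ pairs $(u,z)$, so (F4) fails with probability at most $e^{-9r}<\frac12$.

Hence some $\iota$ satisfies both (F3) and (F4) for all $u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(b)]
There are finitely many pairs $(Q,q)$ with $r<16$, and they are absorbed in the constant. For $r\ge16$ the hypothesis $Q\le16q$ gives $q\ge2^{12}\ge5$, so Proposition~\ref{prop:second} and \eqref{eq:degree} give $f(n)\le\sqrt n+Q+8(3r+1)Q$. The same hypothesis gives $n\ge Q^2q^2\ge Q^4/256$, so $Q\le4n^{1/4}$ and $r=\log_2Q=O(\log n)$.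
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHP}
Baker, Harman and Pintz, \emph{The difference between consecutive primes, II}, Proc. London Math. Soc. 83 (2001).

\bibitem{problems}
\emph{Problems and results in Extremal Combinatorics - V}, \texttt{https://web.math.princeton.edu/\textasciitilde nalon/PDFS/sum280.pdf}.

\end{thebibliography}
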